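\title{The bounded window problem is undecidable in three dimensions}

\begin{abstract}
In a two-player game on a finite graph whose edges carry weight vectors in $\mathbb Z^k$, the bounded window objective asks that, from some point of the play on, every position be followed within a bounded number of steps by a position at which the accumulated weight is non-negative, in each dimension separately. We prove that it is undecidable whether the first player wins this objective, already for $k=3$ and weights in $\{-1,0,1\}$. The problem is in fact complete for the recursively enumerable sets, and so is its direct variant, because a player who wins with a bound that depends on the play also wins with one fixed bound. No computable function of the game bounds this window length or the memory that the first player needs. When only one player has choices, the problem is decidable in every dimension. The reduction uses the amounts that the play still owes in each dimension as counters, and it replaces zero tests by claims that the opponent can contest at the price of keeping a window open.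
\end{abstract}

\section{Introduction}\label{sec:intro}

Two players move a token along the edges of a finite graph, and each edge carries an integer weight. The mean-payoff condition asks that the long-run average of the weights be non-negative. It says nothing about \emph{when} a loss is recovered: the delay between a loss and its compensation may grow without bound along the play. Window conditions add a deadline. At every position one opens a window and asks that the sum of the weights, counted from that position, become non-negative within a bounded number of steps. This paper determines the decidability status of the resulting game when the weights are vectors and the bound is not prescribed.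

\subsection{Games and windows}

A \emph{game} is a tuple $G=(S_1,S_2,E,k,w)$. Here $S=S_1\uplus S_2$ is a finite set of states, $S_1$ is owned by player $\mathcal P_1$ (she) and $S_2$ by player $\mathcal P_2$ (he), $E\subseteq S\times S$ is a set of edges such that every state has a successor, and $w\colon E\to\mathbb Z^k$ is a weight function, encoded in binary, with components $w_1,\dots,w_k$. We write $W=\max_{t,e}|w_t(e)|$, and $|G|$ for the length of the encoding of $G$.

A \emph{play} is an infinite path $\pi=s_0s_1s_2\dots$, and $\pi(j,\infty)=s_js_{j+1}\dots$ is its suffix from position $j$. A \emph{strategy} of $\mathcal P_i$ maps every finite path that ends in $S_i$ to a successor of its last state, and a play is \emph{consistent} with the strategy if every move from a state of $S_i$ is the one prescribed. Strategies may depend on the whole history. A strategy has \emph{memory of size $m$} if it is given by a set $\Gamma$ with $m$ elements, an initial element of $\Gamma$, an update map $\Gamma\times E\to\Gamma$ that is applied along the play, and a map that selects a successor from the current element of $\Gamma$ and the current state of $S_i$; it is \emph{memoryless} if $m=1$. An \emph{objective} is a set of plays. A player \emph{wins} an objective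 from $s_0$ if the player has a strategy such that every consistent play from $s_0$ belongs to the objective.

For a play $\pi$, a dimension $t$ and positions $j\le r$ put
\[
w_t[j,r]=\sum_{h=j}^{r-1}w_t(s_h,s_{h+1}).
\]
The \emph{window} $(t,j)$ \emph{closes within $l$ steps} if $w_t[j,r]\ge0$ for some $r$ with $j<r\le j+l$. For an integer $l\ge1$ the window objectives are:
\begin{itemize}
\item \emph{direct fixed window} $\mathrm{DFW}(l)$: every window $(t,j)$ closes within $l$ steps;
\item \emph{fixed window} $\mathrm{FW}(l)$: there is $i$ with $\pi(i,\infty)\in\mathrm{DFW}(l)$;
\item \emph{direct bounded window} $\mathrm{DBW}=\bigcup_{l\ge1}\mathrm{DFW}(l)$;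
\item \emph{bounded window} $\mathrm{BW}=\bigcup_{l\ge1}\mathrm{FW}(l)$.
\end{itemize}
Windows of different dimensions opened at the same position may close at different times. The sets $\mathrm{DFW}(l)$ and $\mathrm{FW}(l)$ increase with $l$, and $\mathrm{DFW}(l)\subseteq\mathrm{DBW}\subseteq\mathrm{BW}$, $\mathrm{DFW}(l)\subseteq\mathrm{FW}(l)\subseteq\mathrm{BW}$. The objectives $\mathrm{FW}(l)$ and $\mathrm{BW}$ are \emph{prefix-independent}: a play belongs to them if and only if some suffix does. In $\mathrm{BW}$ and $\mathrm{DBW}$ the bound $l$ may depend on the play. Unfolding the definition,
\begin{equation}\label{eq:notBW}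
\pi\notin\mathrm{BW}\iff
\begin{array}{l}\text{for all $l$ and $i$, some window $(t,j)$ with $j\ge i$}\\ \text{does not close within $l$ steps.}\end{array}
\end{equation}

The \emph{bounded window problem} asks, given a game $G$ and a state $s_0$, whether $\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$. The \emph{direct bounded window problem} asks the same for $\mathrm{DBW}$. The question whether the bounded window problem is decidable for multi-dimensional weights is posed in \cite{Windows}.

\subsection{Small cases}

\begin{example}[waiting]\label{ex:wait}
Let $k=1$ and let $\mathcal P_2$ own two states $u,v$ with edges $u\to v$ of weight $-1$, $v\to v$ of weight $0$ and $v\to u$ of weight $+1$. In every play from $u$ the sums $w_1[0,r]$ lie in $\{-1,0\}$, so the mean payoff $\liminf_r w_1[0,r]/r$ is $0$. If $\mathcal P_2$ takes the loop $n$ times after the $n$-th visit of $u$, the window opened at that visit stays open for more than $n$ steps, and by \eqref{eq:notBW} the play is not in $\mathrm{BW}$. If he never takes the loop more than $b$ times in a row, the play is in $\mathrm{DFW}(b+2)$, and if he eventually stays in $v$, it is in $\mathrm{FW}(1)$. A finite-memory strategy produces an ultimately periodic play, which is of one of these two kinds. So $\mathcal P_2$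 wins the complement of $\mathrm{BW}$, but only with infinite memory: he must wait longer and longer, and he must come back each time.
\end{example}

\begin{example}[alternating]\label{ex:alt}
Let $k=2$ and let $\mathcal P_1$ own states $s,a,b$ with edges $s\to a$ of weight $(1,-1)$, $s\to b$ of weight $(-1,1)$, and $a\to s$, $b\to s$ of weight $(0,0)$. If she always goes to $a$, no window $(2,j)$ opened at $s$ ever closes, and symmetrically for $b$; so both memoryless strategies lose $\mathrm{BW}$. If she alternates, each dimension sees the periodic sequence $1,0,-1,0$, and the play is in $\mathrm{DFW}(3)$.
\end{example}

The following results are stated in \cite{Windows}. For $k=1$, winning $\mathrm{BW}$ implies winning mean payoff $\ge0$, and winning mean payoff $>0$ implies winning $\mathrm{BW}$; the bounded window problem is in $\mathsf{NP}\cap\mathsf{coNP}$, memoryless strategies suffice for $\mathcal P_1$, and $\mathcal P_2$ may need infinite memory. In $k$ dimensions, deciding for a given $l$ whether $\mathcal P_1$ wins $\mathrm{FW}(l)$ is $\mathsf{EXPTIME}$-complete, and the bounded window problem is non-primitive-recursive-hard.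

There are reasons to expect decidability. For each fixed $l$ the game is decidable, so it would be enough to bound the relevant $l$ in terms of $G$, and non-primitive-recursive hardness leaves room for a very large computable bound. The moves available in a state do not depend on the accumulated weights, so the game cannot test a sum for zero, whereas counter machines owe their power to zero tests. And if only one of the two players has choices, the problem is decidable (Proposition~\ref{prop:oneplayer} below). With two players, however, a zero test can be replaced by a claim of one player that the other may contest.

\subsection{Results}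

A \emph{two-counter machine} is a finite list of labeled instructions acting on counters $c_1,c_2\in\mathbb N$. An instruction either increments a counter and jumps to a given label, or jumps to one label if a counter is zero and otherwise decrements it and jumps to another label, or halts. It is undecidable whether such a machine halts when started with zero counters \cite{Minsky}. Recall that a decision problem is \emph{recursively enumerable} (r.e.) if some algorithm terminates exactly on its positive instances, and \emph{r.e.-complete} if moreover every r.e.\ problem reduces to it by a computable map that preserves the answer. The halting problem just described is r.e.-complete.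

\begin{theorem}\label{thm:undec}
There is a computable map from two-counter machines $M$ to games $G_M$ with $k=3$, weights in $\{-1,0,1\}$ and initial state $\iota$, such that:
\begin{itemize}
\item[(a)] if $M$ halts when started with zero counters, then for some $l$, $\mathcal P_1$ wins $\mathrm{DFW}(l)$ from $\iota$ (hence also $\mathrm{DBW}$, $\mathrm{FW}(l)$ and $\mathrm{BW}$);
\item[(b)] if $M$ does not halt, then $\mathcal P_2$ has a strategy from $\iota$ ensuring that the play is not in $\mathrm{BW}$ (hence not in $\mathrm{DBW}$, nor in any $\mathrm{FW}(l)$ or $\mathrm{DFW}(l)$).
\end{itemize}
Consequently the bounded window problem is undecidable when $k$ is part of the input, and for every fixed $k\ge3$.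
\end{theorem}

\begin{theorem}\label{thm:re}
$\mathcal P_1$ wins $\mathrm{BW}$ from $s_0$ if and only if for some $l$ she wins $\mathrm{FW}(l)$ from $s_0$. She wins $\mathrm{DBW}$ from $s_0$ if and only if for some $l$ she wins $\mathrm{DFW}(l)$ from $s_0$. The bounded window problem and the direct bounded window problem are recursively enumerable, and they are r.e.-complete for every fixed $k\ge3$ and for $k$ part of the input.
\end{theorem}

So one bound serves all plays whenever $\mathcal P_1$ wins, but this bound cannot be computed from the size of the game.

\begin{corollary}\label{cor:nobound}
Let $f$ be a computable function with positive integer values.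
\begin{itemize}
\item[(a)] There is a game $G$ with $k=3$ and weights in $\{-1,0,1\}$ in which $\mathcal P_1$ wins $\mathrm{BW}$ but does not win $\mathrm{FW}(f(|G|))$.
\item[(b)] There is a game $G$ with $k=3$ and weights in $\{-1,0,1\}$ in which $\mathcal P_1$ wins $\mathrm{BW}$ with finite memory, but not with memory of size at most $f(|G|)$.
\end{itemize}
\end{corollary}

\begin{proposition}\label{prop:oneplayer}
If $S_1=\emptyset$ or $S_2=\emptyset$, the bounded window problem is decidable for every $k$.
\end{proposition}

Since the case $k=1$ is decidable, among fixed dimensions only $k=2$ is not covered by these results; we do not settle it.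

Section~\ref{sec:deficits} restates the window conditions in terms of deficits. Sections~\ref{sec:gadgets}--\ref{sec:P2} prove Theorem~\ref{thm:undec}, Section~\ref{sec:re} proves Theorem~\ref{thm:re}, and Section~\ref{sec:oneplayer} proves Proposition~\ref{prop:oneplayer} and Corollary~\ref{cor:nobound}.

\section{Deficits and ages}\label{sec:deficits}

A play opens a new window at every position, and many windows may be open at the same time. One number per dimension controls all of them: the amount that must still be gained before every open window has a non-negative sum.

Fix a play, a position $i$ and a dimension $t$. The \emph{deficit} counted from $i$ is defined by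
\[
D^i_t(i)=0,\qquad D^i_t(r+1)=\max\bigl(0,\;D^i_t(r)-w_t(s_r,s_{r+1})\bigr)\quad(r\ge i),
\]
and the \emph{age} $a^i_t(r)$ is the time elapsed since the deficit was last zero: $a^i_t(r)=r-j$, where $j$ is the largest position in $[i,r]$ with $D^i_t(j)=0$.

\begin{lemma}\label{lem:deficit}
Let $r\ge i$.
\begin{itemize}
\item[(a)] $D^i_t(r)=\max_{i\le j\le r}\bigl(-w_t[j,r]\bigr)$.
\item[(b)] If $D^i_t(r)=0$ and $i\le j<r$, the window $(t,j)$ closes within $r-j$ steps.
\item[(c)] If $a=a^i_t(r)\ge1$, then $r-a\ge i$ and the window $(t,r-a)$ does not close within $a$ steps.
\item[(d)] $D^i_t(r)\le a^i_t(r)\,W$.
\item[(e)] $\pi(i,\infty)\in\mathrm{DFW}(l)$ if and only if $a^i_t(r)<l$ for all $t$ and all $r\ge i$.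
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $r=i$ both sides are $0$. For the induction step, the term $j=r+1$ of the maximum at $r+1$ is $0$, and the terms $j\le r$ are $-w_t[j,r]-w_t(s_r,s_{r+1})$, whose maximum is $D^i_t(r)-w_t(s_r,s_{r+1})$.

(b) By (a), $-w_t[j,r]\le0$.

(c) Let $j=r-a$. For $j<u\le r$ we have $D^i_t(u)>0$, so the recursion does not truncate and $D^i_t(u)=D^i_t(u-1)-w_t(s_{u-1},s_u)$. Since $D^i_t(j)=0$, this gives $w_t[j,u]=-D^i_t(u)<0$ for all these $u$.

(d) The deficit is $0$ at position $r-a^i_t(r)$ and grows by at most $W$ per step.

(e) If $a=a^i_t(r)\ge l$, then by (c) a window opened at a position $\ge i$ does not close within $a\ge l$ steps. Conversely, if the window $(t,j)$ with $j\ge i$ does not close within $l$ steps, then by (b) $D^i_t(u)>0$ for $j<u\le j+l$, so $a^i_t(j+l)\ge l$.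
\end{proof}

Thus $\mathcal P_1$ wants every deficit to return to zero at bounded intervals. In a game with $W=1$, $\mathcal P_2$ has two ways to produce an age $\ge n$: keep a deficit positive for $n$ steps, as in Example~\ref{ex:wait}, or, by (d), build up a deficit of size $n$.

\section{Counting with deficits}\label{sec:gadgets}

From now on until Section~\ref{sec:P2}, $k=3$, the vector $\mathbf e_t$ is the $t$-th unit vector, $\mathbf 1=(1,1,1)$ and $\mathbf 0=(0,0,0)$. A deficit behaves like a counter: an edge of weight $-\mathbf e_t$ adds one to it, and an edge of weight $+\mathbf e_t$ subtracts one unless it is already zero. We let $\mathcal P_2$ carry out a computation on these counters, since he is the player who should profit from a computation that does not halt. As the game cannot test a counter, he has to say whether it is empty, and he can lie in two ways: he can decrement a counter that is empty, or declare empty a counter that is not. Each lie needs a gadget in which $\mathcal P_1$ can react, and each reaction must be harmful to her when he has told the truth.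

Let $\iota$ be the initial state of the game, and let ``next'' denote the state to which control passes after the gadget. Figure~\ref{fig:gadgets} shows the last three items of the following list.
\begin{itemize}
\item $\mathsf{inc}(t)$ is a state of $\mathcal P_2$ with a single edge, of weight $-\mathbf e_t$, to next.
\item $\mathsf{dec}(t)$ is a state of $\mathcal P_1$ with an edge of weight $+\mathbf e_t$ to next, and a \emph{challenge} edge of weight $\mathbf 0$ to $C_t$.
\item $C_t$, for $t=1,2,3$, is a state of $\mathcal P_2$ with a self-loop of weight $\mathbf 1-\mathbf e_t$ and an edge of weight $\mathbf 1$ to $\iota$.
\item $\mathsf{reset}(t)$ has states $\rho\in S_1$, where it is entered, and $\rho'\in S_2$. Its edges are $\rho\to\text{next}$ of weight $\mathbf 0$ (\emph{exit}), $\rho\to\rho'$ of weight $+\mathbf e_t$ (\emph{stay}), $\rho'\to\rho$ of weight $\mathbf 0$, and $\rho'\to\iota$ of weight $\mathbf 1$ (\emph{interrupt}).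
\end{itemize}
We abbreviate the sequence $\mathsf{dec}(a);\mathsf{inc}(b)$ by $\mathsf{mv}(a,b)$ and call it a \emph{move}: it transfers one unit of deficit from dimension $a$ to dimension $b$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small,
 one/.style={draw,circle,minimum size=7mm,inner sep=1pt},
 two/.style={draw,rectangle,minimum size=7mm,inner sep=2pt}]
\node[one] (d) at (0,0) {};
\node (n1) at (2.4,0) {next};
\node[two] (C) at (0,-1.9) {$C_t$};
\node[two] (i1) at (2.4,-1.9) {$\iota$};
\draw[->] (d) -- node[above] {$+\mathbf e_t$} (n1);
\draw[->] (d) -- node[left] {challenge, $\mathbf 0$} (C);
\draw[->] (C) -- node[above] {$\mathbf 1$} (i1);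
\draw[->] (C) to[out=240,in=300,looseness=6] node[below] {$\mathbf 1-\mathbf e_t$} (C);
\node at (1.2,0.9) {$\mathsf{dec}(t)$};
\node[one] (r) at (5.4,0) {$\rho$};
\node (n2) at (8.4,0) {next};
\node[two] (s) at (5.4,-1.9) {$\rho'$};
\node[two] (i2) at (8.4,-1.9) {$\iota$};
\draw[->] (r) -- node[above] {exit, $\mathbf 0$} (n2);
\draw[->] (r) to[bend left=30] node[right] {stay, $+\mathbf e_t$} (s);
\draw[->] (s) to[bend left=30] node[left] {$\mathbf 0$} (r);
\draw[->] (s) -- node[below] {interrupt, $\mathbf 1$} (i2);
\node at (6.9,0.9) {$\mathsf{reset}(t)$};
\end{tikzpicture}
\caption{The gadgets $\mathsf{dec}(t)$ (with the state $C_t$) and $\mathsf{reset}(t)$. Circles belong to $\mathcal P_1$, squares to $\mathcal P_2$, and edges are labeled by their weight vectors. In $\mathsf{dec}(t)$, $\mathcal P_1$ may contest that the deficit in dimension $t$ is positive; in $\mathsf{reset}(t)$ she may pay off the deficit in dimension $t$, one unit per stay. The state $\iota$ is the initial state of the game.}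
\label{fig:gadgets}
\end{figure}

\begin{example}[a transfer loop]\label{ex:transfer}
Let $L$ be a state of $\mathcal P_2$ with two options: \emph{step}, which runs $\mathsf{mv}(1,3)$ and returns to $L$, and \emph{done}, which runs $\mathsf{reset}(1)$ and leaves the loop. Start at $L$ with deficits $(2,0,0)$. In the honest play there are two steps, with deficits $(1,0,1)$ and $(0,0,2)$ at $L$; then $\mathcal P_2$ chooses \emph{done} and $\mathcal P_1$ exits the reset at once. There are four ways to deviate.
\begin{enumerate}
\item \emph{$\mathcal P_2$ steps at $(0,0,2)$.} Unchallenged, this would give $(0,0,3)$, and by repeating it he could build any deficit. $\mathcal P_1$ challenges. In $C_1$ the first deficit stays $0$ and each self-loop pays off one unit of the others, so waiting there gains him nothing.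
\item \emph{$\mathcal P_1$ challenges at $(1,0,1)$.} The self-loop of $C_1$ has weight $0$ in dimension $1$, so $\mathcal P_2$ keeps the first deficit at $1$ for as long as he likes.
\item \emph{$\mathcal P_2$ chooses done at $(1,0,1)$.} $\mathcal P_1$ stays once and exits with $(0,0,1)$. The transferred number is wrong, but the total deficit has dropped from $2$ to $1$.
\item \emph{$\mathcal P_1$ stays at $(0,0,2)$.} Stays do not change the third deficit, whose age grows with every stay.
\end{enumerate}
In cases 2 and 4 one long window is not enough for $\mathcal P_2$, because $\mathrm{BW}$ ignores prefixes: if the play remained in $C_1$ or in the reset forever, all later weights would be non-negative and the play would be in $\mathrm{FW}(1)$. This is why he can leave both gadgets to $\iota$ and start again.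
\end{example}

Case 3 is the difficulty that shapes the construction. A false claim of emptiness does not end the simulation. It only costs $\mathcal P_2$ part of the total deficit, and afterwards the simulated computation is wrong and may run forever, even if the true one halts. The game must therefore have two properties: $\mathcal P_1$ must be safe during \emph{any} computation, correct or not, as long as the total deficit stays bounded; and only a correct computation may increase the total. We obtain them as follows.
\begin{itemize}
\item The play is divided into rounds. A round starts with a total deficit $K$, the \emph{budget}, and simulates a program with a single register $N$ from its beginning. One dimension holds $N$, a second holds the \emph{slack} $K-N$, and the third is empty. Every increment is the second half of a move, so the total cannot grow.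
\item Each instruction moves the new register value into the empty dimension and then the slack into the dimension that the register has vacated. In this way every dimension is emptied during every instruction, whether or not the simulation is correct, and the roles rotate. Three dimensions are used because two numbers must be kept apart while each is moved to a free place.
\item When the register would exceed $K$, the slack runs out. $\mathcal P_2$ then declares an \emph{overflow}, collects the whole deficit in one dimension, receives one extra unit, and starts the next round. If he has made a false claim of emptiness in the round, the unit that he lost cancels the extra one.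
\end{itemize}
If the register of the program is bounded, the budget is bounded and all windows close in bounded time. If it is unbounded, the budget grows beyond every $n$, and a deficit $n$ means an age $\ge n$.

\section{Register programs and the game}\label{sec:game}

\subsection{Register programs}

A \emph{register program} $R$ is a finite set of labels with a start label $q_0$ and one instruction for each label, acting on a register $N$. With $p\in\{2,3,5\}$ the instructions are:
\begin{itemize}
\item \texttt{MUL} $p$: set $N:=pN$ and go to $q'$;
\item \texttt{TEST} $p$: go to $q'$ if $p\mid N$, and to $q''$ otherwise;
\item \texttt{DIV} $p$: set $N:=N/p$ and go to $q'$;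
\item \texttt{HALT}.
\end{itemize}
The \emph{run} of $R$ is the finite or infinite sequence of configurations $(q_0,N_0),(q_1,N_1),\dots$ with $N_0=1$, where $N_h$ is the register value before the instruction at $q_h$ is executed. We require of every register program that its run execute \texttt{DIV} $p$ only when $p\mid N$. The run is \emph{bounded} if the values $N_h$ are bounded.

\begin{lemma}\label{lem:program}
There is a computable map from two-counter machines $M$ to register programs $R_M$ such that the run of $R_M$ is bounded if and only if $M$ halts when started with zero counters.
\end{lemma}

\begin{proof}
Encode the counters as $N=2^{c_1}3^{c_2}5^{\tau}$, where $\tau$ counts the instructions executed so far, and let $p_1=2$, $p_2=3$. A halting instruction of $M$ becomes \texttt{HALT}. Every other instruction becomes \texttt{MUL} $5$ followed by more instructions on fresh labels: an increment of $c_i$ adds \texttt{MUL} $p_i$; a conditional decrement of $c_i$ adds \texttt{TEST} $p_i$, whose negative branch is the jump for $c_i=0$ and whose positive branch is \texttt{DIV} $p_i$ followed by the other jump. This is correct because $p_i\mid N$ if and only if $c_i>0$, and \texttt{DIV} $p_i$ occurs only directly after a successful test. If $M$ halts, the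 run is finite. If not, $N\ge5^\tau$ and $\tau$ tends to infinity.
\end{proof}

The factor $5$ converts ``does not halt'' into ``unbounded'', which is the property that the game detects: a machine that loops forever with bounded counters would otherwise yield a bounded run, and by Proposition~\ref{prop:P1} a game won by $\mathcal P_1$.

\subsection{The game $G_R$}\label{subsec:game}

We describe $G_R$ as a flowchart. Every occurrence of $\mathsf{inc}$, $\mathsf{dec}$ or $\mathsf{reset}$ uses fresh states, and its ``next'' is the first state of the following gadget, or $Z$ if the gadget is followed by ``goto $Z$''. The states $\iota,C_1,C_2,C_3$ are shared. All states that are not part of a gadget belong to $\mathcal P_2$, and their outgoing edges have weight $\mathbf 0$ unless stated otherwise. A \emph{cyclic triple} $(x,y,z)$ is one of $(1,2,3)$, $(2,3,1)$, $(3,1,2)$; if $(x,y,z)$ is cyclic, so is $(z,x,y)$. The intended roles are: $x$ holds the register, $y$ the slack, and $z$ is empty.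

\begin{description}
\item[Initialization.] $\mathsf{inc}(1);\ \mathsf{reset}(2);\ \mathsf{reset}(3);\ \mathsf{inc}(2);\ \mathsf{reset}(1);$ goto $B_2$. The state $\iota$ is the state of this first $\mathsf{inc}(1)$.
\item[Budget states $B_y$, $y=1,2,3$.] $\mathcal P_2$ chooses \emph{restart}, an edge of weight $\mathbf 1$ to $\iota$, or \emph{begin}: $\mathsf{mv}(y,x)$; goto $[q_0;x,y,z]$, where $(x,y,z)$ is the cyclic triple with middle entry $y$.
\item[Instruction states {$[q;x,y,z]$},] one for each label $q$ and cyclic triple. If the instruction at $q$ is \texttt{HALT}, there is a single edge, of weight $\mathbf 1$, to $\iota$. Otherwise a single edge leads to the first \emph{head} of a loop; at every head $\mathcal P_2$ chooses between \emph{step} and \emph{done}.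
\begin{itemize}
\item \texttt{MUL} $p$, head $L$.\\
\emph{step}: $\mathsf{mv}(x,z)$; then $p-1$ times a \emph{choice state}, where $\mathcal P_2$ chooses \emph{go on}: $\mathsf{mv}(y,z)$, or \emph{overflow}: goto $\mathsf{Ov}$; goto $L$.\\
\emph{done}: $\mathsf{reset}(x)$; goto $\mathsf{Sh}[q';x,y,z]$.\\
$\mathsf{Ov}$: $\mathsf{reset}(y)$; goto the head $L'$, with \emph{step}: $\mathsf{mv}(x,z)$; goto $L'$, and \emph{done}: $\mathsf{reset}(x);\ \mathsf{inc}(z)$; goto $B_z$. This last $\mathsf{inc}(z)$ is the \emph{bonus}.
\item \texttt{TEST} $p$, heads $L_0$ (the first), \dots, $L_{p-1}$. At $L_b$:\\
\emph{step}: $\mathsf{mv}(x,z)$; goto $L_{(b+1)\bmod p}$.\\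
\emph{done}: $\mathsf{reset}(x)$; goto $\mathsf{Sh}[q';x,y,z]$ if $b=0$, and $\mathsf{Sh}[q'';x,y,z]$ otherwise.
\item \texttt{DIV} $p$, head $L$.\\
\emph{step}: $\mathsf{mv}(x,z)$; then $p-1$ times $\mathsf{mv}(x,y)$; goto $L$.\\
\emph{done}: $\mathsf{reset}(x)$; goto $\mathsf{Sh}[q';x,y,z]$.
\end{itemize}
\item[Shift states {$\mathsf{Sh}[q;x,y,z]$},] one for each label and cyclic triple. Each is a head, with \emph{step}: $\mathsf{mv}(y,x)$; back to the head, and \emph{done}: $\mathsf{reset}(y)$; goto $[q;z,x,y]$.
\end{description}

An \emph{iteration} of a loop is the path from a head through \emph{step} to the next head. The \emph{source} of a loop is $y$ for a shift state and $x$ for all other loops; it is the dimension that is decremented first in an iteration and reset after \emph{done}, and it is never incremented in the loop.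

The game is finite and computable from $R$, every state has a successor, and all weights lie in $\{-1,0,1\}$, so $W=1$. The two options of a state always lead to different states, so $E$ is a subset of $S\times S$: they are next and $C_t$ in $\mathsf{dec}(t)$; next and $\rho'$ at $\rho$; $\rho$ and $\iota$ at $\rho'$; $C_t$ and $\iota$ at $C_t$; $\iota$ and a $\mathsf{dec}$ state at $B_y$; a $\mathsf{dec}$ state and a state $\rho$ at heads and choice states. The edges into $\iota$ are interrupts, restarts, and the edges from $C_t$ and from \texttt{HALT} states; all have weight $\mathbf 1$.

A \emph{pass} is a part of a play from a visit of $\iota$ to the next visit of $\iota$ (\emph{interrupted} pass) or of $B_2$ (\emph{completed} pass). A \emph{round} is a part of a play from a visit of a budget state to the next visit of a budget state or of $\iota$, or the whole rest of the play if there is none.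

The initialization lets $\mathcal P_1$ pay off whatever deficits are left from earlier rounds. Its two increments make sure that each of her resets takes place while another dimension has a positive deficit, so that case 4 of Example~\ref{ex:transfer} applies. Without the first $\mathsf{inc}(1)$ she could always stay in $\mathsf{reset}(2)$, and the play would see non-negative weights only.

\begin{example}[doubling]\label{ex:doubling}
Let $R_1$ be the program ``$q_0$: \texttt{MUL} $2$, go to $q_1$; $q_1$: \texttt{HALT}'', whose largest register value is $2$, and let $R_\infty$ be ``$q_0$: \texttt{MUL} $2$, go to $q_0$''. Let $q'$ be $q_1$ or $q_0$ accordingly. Suppose that $\mathcal P_1$ challenges exactly at deficit $0$ and stays exactly at positive deficit, and that $\mathcal P_2$ is honest. The first pass goes through $(1,0,0)$ and $(1,1,0)$, and one stay in $\mathsf{reset}(1)$ gives $(0,1,0)$. The first two rounds are the same for both programs: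
\begin{center}
\begin{tabular}{lll}
\hline
action & state reached & deficits\\
\hline
 & $B_2$ \quad ($K=1$) & $(0,1,0)$\\
begin, $\mathsf{mv}(2,1)$ & $[q_0;1,2,3]$ & $(1,0,0)$\\
step, $\mathsf{mv}(1,3)$ & choice state & $(0,0,1)$\\
overflow, done, bonus $\mathsf{inc}(3)$ & $B_3$ \quad ($K=2$) & $(0,0,2)$\\
begin, $\mathsf{mv}(3,2)$ & $[q_0;2,3,1]$ & $(0,1,1)$\\
step, $\mathsf{mv}(2,1)$ & choice state & $(1,0,1)$\\
go on, $\mathsf{mv}(3,1)$ & $L$ & $(2,0,0)$\\
done, then done at the shift state & $[q';1,2,3]$ & $(2,0,0)$\\
\hline
\end{tabular}
\end{center}
For $R_\infty$ the round continues with a step to $(1,0,1)$. The slack dimension $2$ is empty, so the overflow is justified; one step at $L'$ gives $(0,0,2)$ and the bonus leads to $B_3$ with $K=3$. For $R_1$ the state $[q_1;1,2,3]$ leads back to $\iota$. To avoid this, $\mathcal P_2$ can declare an overflow at the choice state with $(1,0,1)$. Then $\mathcal P_1$ stays once in $\mathsf{reset}(3)$, which gives $(1,0,0)$, and the bonus leads to $B_1$ with $(2,0,0)$: the budget is $2$ again.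
\end{example}

\section{Bounded runs: the first player wins}\label{sec:P1}

\begin{proposition}\label{prop:P1}
If the run of $R$ is bounded, then for some $l$, $\mathcal P_1$ wins $\mathrm{DFW}(l)$ from $\iota$ in $G_R$.
\end{proposition}

Let $\bar N\ge1$ be the largest register value in the run. Write $d_t$ for the deficit $D^0_t$ at the current position and $\Sigma=d_1+d_2+d_3$. The strategy of $\mathcal P_1$ is: in $\mathsf{dec}(t)$, challenge if and only if $d_t=0$; at the state $\rho$ of $\mathsf{reset}(t)$, stay if and only if $d_t>0$. Fix a play from $\iota$ consistent with it. The following facts are immediate from the strategy and the weights.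
\begin{itemize}
\item[(S1)] An unchallenged $\mathsf{dec}(t)$ lowers $d_t$ by exactly $1$. Hence an unchallenged move $\mathsf{mv}(a,b)$ lowers $d_a$ by $1$, raises $d_b$ by $1$, and preserves $\Sigma$.
\item[(S2)] Each stay in $\mathsf{reset}(t)$ lowers $d_t$ by exactly $1$, and $d_t=0$ when the exit edge is taken.
\item[(S3)] $C_t$ is entered with $d_t=0$, and $d_t$ remains $0$ while the play is in $C_t$.
\end{itemize}
We first bound the deficits, then the time until each of them vanishes.

\subsection{Bounding the deficits}

Interrupts allow $\mathcal P_2$ to pass through $\mathsf{inc}(1)$ again and again without letting $\mathcal P_1$ finish her resets. The weight $\mathbf 1$ of the interrupt edge makes this unprofitable.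

\begin{lemma}\label{lem:pass}
Consider a pass that starts with deficits $(d_1,d_2,d_3)$. If it is completed, it ends with deficits $(0,1,0)$, and each dimension has deficit $0$ at some position of the pass. If it is interrupted, no component of the deficit vector at its end is larger than at its start, and either $\Sigma$ is strictly smaller or the vector at the end is $(0,0,0)$.
\end{lemma}

\begin{proof}
In a completed pass all three resets are exited, with deficit $0$ in their dimension by (S2); after these exits only $d_2$ is increased, by one. Now let the pass be interrupted after $s\ge1$ stays in the current reset. All stays were taken at positive deficit.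
\begin{itemize}
\item Interrupt in $\mathsf{reset}(2)$. Here $d_2\ge s$. Before the interrupt edge the deficits are $(d_1+1,d_2-s,d_3)$, and after it $(d_1,\max(0,d_2-s-1),\max(0,d_3-1))$. The second component has strictly decreased.
\item Interrupt in $\mathsf{reset}(3)$. Here $d_3\ge s$. The deficits go from $(d_1+1,0,d_3-s)$ to $(d_1,0,\max(0,d_3-s-1))$. The third component has strictly decreased.
\item Interrupt in $\mathsf{reset}(1)$. The deficits go from $(d_1+1-s,1,0)$ to $(\max(0,d_1-s),0,0)$. If $d_1\ge1$ the first component has strictly decreased, and if $d_1=0$ the vector is $(0,0,0)$. \qedhere
\end{itemize}
\end{proof}

\begin{remark}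
If interrupts had weight $\mathbf 0$, the lemma would fail: interrupting after one stay in $\mathsf{reset}(1)$ and then after one stay in $\mathsf{reset}(2)$ would lead from $(d,0,0)$ through $(d,1,0)$ to $(d+1,0,0)$.
\end{remark}

The next lemma is the core of this direction. Part (c) says that the budget grows only when the true run exceeds it.

\begin{lemma}\label{lem:round}
Consider a round that starts at $B_y$ with $d_y=K$, $1\le K\le\bar N$, and with deficit $0$ in the other two dimensions.
\begin{itemize}
\item[(a)] $\Sigma\le K$ at every position of the round, except possibly at its last position if that is a budget state.
\item[(b)] At each instruction state $[q;x',y',z']$ of the round, $d_{z'}=0$.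
\item[(c)] If the round ends at a budget state $B_{z'}$, then there $1\le d_{z'}\le\bar N$ and the other two deficits are $0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Only $\mathsf{inc}$ edges have a negative entry, so all other edges leave each deficit unchanged or lower it. In a round, every $\mathsf{inc}$ other than the bonus is the second half of an unchallenged move, which preserves $\Sigma$ by (S1) and has $\Sigma$ smaller by one in the middle. The bonus edge leads to a budget state and ends the round.

(b) The first instruction state $[q_0;x,y,z]$ is reached from $B_y$ by $\mathsf{mv}(y,x)$, which does not touch $d_z=0$. Every later one has the form $[q;z'',x'',y'']$ and is reached by the exit edge of $\mathsf{reset}(y'')$ in $\mathsf{Sh}[q;x'',y'',z'']$, so the deficit in its third role $y''$ is $0$ by (S2).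

(c) Rename so that the last instruction state of the round is $[q;x,y,z]$ and the round ends at $B_z$. The instruction at $q$ is some \texttt{MUL} $p$ and the round went through $\mathsf{Ov}$. There $\mathsf{reset}(y)$ and then $\mathsf{reset}(x)$ were exited, and neither dimension was increased after its reset. So at $B_z$ only $d_z$ is positive, and $K':=d_z=\Sigma\ge1$ because of the bonus. It remains to show $K'\le\bar N$.

\emph{Case 1: some stay occurs in the round.} By (S2) it lowers $\Sigma$ by one, and by the argument of (a) this unit is not recovered before the bonus. So $\Sigma\le K-1$ just before the bonus and $K'\le K\le\bar N$.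

\emph{Case 2: no stay occurs in the round.} Then every $\mathsf{reset}(t)$ of the round is entered with $d_t=0$. No challenge occurs either, because $C_t$ leads only to itself and to $\iota$. So the deficits change only through moves and the bonus; we have $\Sigma=K$ between moves, and $K'=K+1$. We show by induction on $h$ that the instruction state number $h=0,1,\dots$ of the round has the form $[q_h;x_h,y_h,z_h]$ with $d_{x_h}=N_h$. For $h=0$ the move after \emph{begin} raises $d_{x_0}$ from $0$ to $1=N_0$. Suppose the statement holds for $h$ and the round reaches a further instruction state. Drop the index $h$ on the roles and let $N=N_h$. The instruction is not \texttt{HALT}, no overflow is declared, and the first loop is left at a head by \emph{done}, with $d_x=0$ since $\mathsf{reset}(x)$ is entered at deficit $0$. At the start $d_z=0$ by (b).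
\begin{itemize}
\item \texttt{MUL} $p$: an iteration lowers $d_x$ by $1$ and raises $d_z$ by $p$. So there were $N$ iterations and $d_z=pN$.
\item \texttt{TEST} $p$: an iteration lowers $d_x$ by $1$ and raises $d_z$ by $1$. So there were $N$ iterations, $d_z=N$, and the last head is $L_{N\bmod p}$, which selects the branch taken by the run.
\item \texttt{DIV} $p$: an iteration lowers $d_x$ by $p$ and raises $d_z$ by $1$. So there were $N/p$ iterations and $d_z=N/p$.
\end{itemize}
In each case $d_z=N_{h+1}$ and the shift state carries the label $q_{h+1}$. The shift does not touch dimension $z$, which becomes the first role of the next instruction state. This completes the induction.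

Apply this to the last instruction state $[q;x,y,z]$: it corresponds to a configuration $(q,N)$ of the run, so $pN$ is the next register value and $pN\le\bar N$. Let the overflow be declared after $i$ full iterations, one more $\mathsf{mv}(x,z)$, and $j$ moves $\mathsf{mv}(y,z)$, where $0\le j\le p-2$. The last $\mathsf{dec}(x)$ was not challenged, so $N-i\ge1$. At the choice state we have $d_x=N-i-1$, $d_z=pi+1+j$, and $d_y=0$ because the following $\mathsf{reset}(y)$ is entered at deficit $0$. Hence $K=N-i+pi+j$ and
\[
pN-K=(p-1)(N-i)-j\ \ge\ (p-1)-(p-2)=1 .
\]
Therefore $K'=K+1\le pN\le\bar N$.
\end{proof}

\begin{lemma}\label{lem:bounds}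
At each visit of $\iota$ all deficits are at most $\bar N$. Each round satisfies the hypothesis of Lemma~\ref{lem:round}. At every position all deficits are at most $H:=\bar N+1$.
\end{lemma}

\begin{proof}
We prove the first two statements by induction along the visits of $\iota,B_1,B_2,B_3$; two consecutive visits delimit a pass or a round. At position $0$ all deficits are $0$. After a pass, use Lemma~\ref{lem:pass} and $\bar N\ge1$. After a round that ends at $\iota$, use Lemma~\ref{lem:round}(a), and after a round that ends at a budget state, Lemma~\ref{lem:round}(c). For the last statement: in a pass, $d_1$ exceeds its initial value by at most $1$, $d_2$ is increased once, from $0$ to $1$, and $d_3$ is never increased; in a round, Lemma~\ref{lem:round}(a) and (c) give the bound $\bar N$.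
\end{proof}

\subsection{Bounding the time}

Call $\iota$, the budget states, the instruction states and the states $C_t$ \emph{landmarks}. A \emph{block} is a part of the play from a visit of an instruction state to the next visit of a landmark. Let $\lambda=34(H+1)$.

\begin{lemma}\label{lem:lengths}
Blocks and passes have at most $\lambda$ edges. From a budget state the play reaches $\iota$ or an instruction state within $3$ edges. From every position a landmark is visited within $\lambda$ steps.
\end{lemma}

\begin{proof}
A reset of dimension $t$ is entered with $d_t\le H$, so by (S2) it has at most $H$ stays and uses at most $2H+1$ edges. A pass has two increments and at most three resets, hence at most $6H+5\le\lambda$ edges.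

A block contains at most two loops (the loop of the instruction, then the shift loop or the loop at $L'$) and at most two resets. Each full iteration lowers the deficit of the source, which is at most $H$ at the start and is not increased in the loop; a $\mathsf{dec}$ at deficit $0$ is challenged and ends the block. So a loop consists of at most $H$ full iterations, followed by an incomplete iteration or a \emph{done} edge. The longest iteration is that of \texttt{MUL} $5$, with $1+2+4\cdot3=15$ edges. Adding the edge that leaves the instruction state and the bonus edge, a block has at most $1+2\cdot15(H+1)+2(2H+1)+1=\lambda$ edges.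

At $B_y$, \emph{restart} is one edge, and \emph{begin} consists of three edges because $d_y\ge1$ and the $\mathsf{dec}(y)$ is not challenged. Finally, a position at a state that is not a landmark lies inside a pass, a block, or these three edges; and from a landmark the bound to be proved is trivial.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:P1}]
For a position $u$, let the \emph{clearing time} $c(u)$ be the least $c$ such that each dimension has deficit $0$ at some position in $[u,u+c]$. Let $T=3\bar N\lambda$. We bound $c(u)$ according to the state at $u$.
\begin{itemize}
\item \emph{At $\iota$: $c(u)\le T$.} Here $\Sigma\le3\bar N$. If one of the next $3\bar N$ passes is completed, all passes before the first completed one are interrupted, so it ends within $T$ steps, and it contains a zero of each deficit by Lemma~\ref{lem:pass}. Otherwise $3\bar N$ interrupted passes follow each other, and by Lemma~\ref{lem:pass} one of them ends with $\Sigma=0$.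
\item \emph{At $C_t$: $c(u)\le H+T$.} By (S3) $d_t=0$, and each self-loop lowers every other positive deficit by $1$. So within $H$ steps all deficits are $0$ or $\iota$ is visited.
\item \emph{At $[q;x,y,z]$: $c(u)\le\lambda+H+T$.} If the block that starts at $u$ ends at $\iota$ or at some $C_t$, use the previous bounds. If it ends at an instruction state or a budget state, then $d_z=0$ at $u$ by Lemma~\ref{lem:round}(b), and both $\mathsf{reset}(x)$ and $\mathsf{reset}(y)$ are exited in the block, so $c(u)\le\lambda$. This is where the rotation of roles is used, and it does not require the simulation to be correct.
\item \emph{At a budget state: $c(u)\le3+\lambda+H+T$}, by Lemma~\ref{lem:lengths} and the previous bounds.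
\item \emph{At any other state: $c(u)\le c^*:=2\lambda+H+T+3$}, since a landmark is visited within $\lambda$ steps.
\end{itemize}
So $c(u)\le c^*$ for all $u$. An age $a^0_t(r)\ge c^*+1$ would mean that $d_t>0$ at all positions of $[r-c^*,r]$, contradicting $c(r-c^*)\le c^*$. Hence all ages are smaller than $l:=c^*+1$, and the play is in $\mathrm{DFW}(l)$ by Lemma~\ref{lem:deficit}(e).
\end{proof}

\section{Unbounded runs: the second player wins}\label{sec:P2}

\begin{proposition}\label{prop:P2}
If the run of $R$ is unbounded, then $\mathcal P_2$ has a strategy from $\iota$ in $G_R$ ensuring that the play is not in $\mathrm{BW}$.
\end{proposition}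

An unbounded run is infinite and never reaches \texttt{HALT}. Since $N_0=1$ and only \texttt{MUL} increases the register, for each $K\ge1$ there is a least index $h(K)$ with $N_{h(K)+1}>K$; the instruction at $q_{h(K)}$ is a \texttt{MUL}, and $N_h\le K$ for all $h\le h(K)$.

By \eqref{eq:notBW}, $\mathcal P_2$ needs longer and longer windows at later and later positions. He plays in \emph{stages} $n=1,2,\dots$: stage $n$ starts at a visit of $\iota$ at a position $i_n$, with $i_1=0$, and ends with the next edge into $\iota$. In stage $n$ he aims at an age $a^{i_n}_t\ge n$; counting from $i_n$ guarantees that the long window opens at a position $\ge i_n$. He does not steer the simulation by the true deficits, because $\mathcal P_1$ may falsify them by leaving a reset without paying off. Instead he keeps a record of what the deficits would be if every reset emptied its dimension; the true deficits can only be larger.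

The \emph{live part} of a stage consists of its positions up to and including the first visit of a state $C_t$, or, if there is none, all positions before the edge that ends the stage. During the live part of stage $n$, $\mathcal P_2$ maintains a \emph{ledger} $m\in\mathbb Z^3$. It is $\mathbf 0$ at $i_n$; the edge of $\mathsf{inc}(t)$ adds $1$ to $m_t$; the edge of weight $+\mathbf e_t$ in $\mathsf{dec}(t)$ subtracts $1$ from $m_t$; on entering $\mathsf{reset}(t)$ he sets $m_t:=0$. His rules in stage $n$ are:
\begin{enumerate}
\item At $\rho'$: interrupt after the $n$-th stay since the reset was entered, and return to $\rho$ after earlier stays.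
\item At $C_t$: take the self-loop $n$ times, then go to $\iota$.
\item At $B_y$: restart if $m_y\ge n$, and begin otherwise.
\item At a head with source $t$: step if $m_t\ge1$, and done otherwise. At a choice state with slack dimension $y$: go on if $m_y\ge1$, and overflow otherwise.
\end{enumerate}
Fix a play consistent with this strategy.

\begin{lemma}\label{lem:ledger}
Consider a round in stage $n$ that starts at $B_y$ with $m_y=K$, $1\le K<n$, and with ledger $0$ in the other two dimensions. In the live part of the round, every $\mathsf{dec}(t)$ is entered with $m_t\ge1$, and every $\mathsf{reset}(t)$ is entered with $m_t=0$ already and with $m_{t'}\ge1$ for some $t'\ne t$. Unless a challenge or an interrupt occurs, the round ends after finitely many steps at a budget state $B_z$ with $m_z=K+1$ and ledger $0$ in the other two dimensions.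
\end{lemma}

\begin{proof}
We follow the round as long as no challenge or interrupt occurs, and show by induction on $h\le h(K)$ that the instruction state number $h$ is reached, has the form $[q_h;x,y,z]$, and has ledger $(m_x,m_y,m_z)=(N_h,K-N_h,0)$. Along the way we check that each $\mathsf{dec}$ is entered with a positive entry. By rule 3, $\mathcal P_2$ begins; the $\mathsf{dec}$ is entered with entry $K\ge1$ and the move gives $(1,K-1,0)$. Suppose the statement holds for $h$, and let $N=N_h$. In every loop, the first $\mathsf{dec}$ of an iteration concerns the source, whose entry is positive by rule 4, and the same rule covers the $\mathsf{dec}(y)$ after \emph{go on}. Let first $h<h(K)$.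
\begin{itemize}
\item \texttt{MUL} $p$. Here $pN=N_{h+1}\le K$. The $N$ iterations contain $(p-1)N\le K-N$ choice states, and each \emph{go on} uses one unit of $m_y$, so no overflow is declared. At \emph{done} the ledger is $(0,K-pN,pN)$.
\item \texttt{TEST} $p$. After $N$ iterations the ledger is $(0,K-N,N)$ and the head is $L_{N\bmod p}$, which selects the branch of the run.
\item \texttt{DIV} $p$. Since the run executes this instruction, $p\mid N$. So $m_x$ is a positive multiple of $p$ before each iteration, and all $p$ gadgets $\mathsf{dec}(x)$ of the iteration are entered with $m_x\ge1$. After $N/p$ iterations the ledger is $(0,\,K-N+(p-1)N/p,\,N/p)=(0,K-N/p,N/p)$.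
\end{itemize}
In each case the ledger is $(0,K-N_{h+1},N_{h+1})$ when $\mathsf{reset}(x)$ is entered. The shift loop turns it into $(K-N_{h+1},0,N_{h+1})$, then $\mathsf{reset}(y)$ is entered, and in the order $(z,x,y)$ of the new roles the ledger reads $(N_{h+1},K-N_{h+1},0)$.

Now let $h=h(K)$. The instruction is \texttt{MUL} $p$ with $pN>K\ge N$, so $(p-1)N\ge K-N+1$. Hence the choice state number $K-N+1$ is reached within the first $N$ iterations; there $m_y=0$, and an overflow is declared. The loop at $L'$ moves $m_x$ to $z$, so that $\mathsf{reset}(x)$ is entered with ledger $(0,0,K)$, and the bonus gives $(0,0,K+1)$ at $B_z$.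

All resets were entered with entry $0$ in their dimension, so they did not change the ledger; its entries were non-negative with sum $K\ge1$, so another entry was positive. The round executes $h(K)+1$ instructions, each loop has at most $K$ iterations, and a reset that is not interrupted has fewer than $n$ stays. So the round is finite.
\end{proof}

\begin{lemma}\label{lem:stage}
Every stage $n$ is finite and contains a position $r$ and a dimension $t$ with $a^{i_n}_t(r)\ge n$.
\end{lemma}

\begin{proof}
\emph{Finiteness.} The stage starts with a pass, which is finite by rule 1. In it the ledger is $(1,0,0)$ during $\mathsf{reset}(2)$ and $\mathsf{reset}(3)$, and $(0,1,0)$ during $\mathsf{reset}(1)$ and at $B_2$. By induction and Lemma~\ref{lem:ledger}, at the $K$-th visit of a budget state in the stage, if there is one, the ledger is $K$ in the dimension of that state and $0$ elsewhere. By rule 3 there are at most $n$ such visits, with finitely many steps between them. An interrupt or a restart ends the stage at once, and a challenge ends it after $n+1$ further steps by rule 2. A \texttt{HALT} state is not reached, since all instruction states correspond to configurations of the run.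

\emph{The ledger is a lower bound.} We claim that $D^{i_n}_t\ge m_t$ for all $t$ at every position of the live part. This holds at $i_n$. An $\mathsf{inc}(t)$ raises both sides by $1$. A $\mathsf{dec}(t)$ is entered with $D^{i_n}_t\ge m_t\ge1$ by Lemma~\ref{lem:ledger}, so its edge of weight $+\mathbf e_t$ lowers both sides by $1$. Setting $m_t:=0$ preserves the inequality, and a stay in $\mathsf{reset}(t)$ changes only $D^{i_n}_t$, at a time when $m_t=0$. All other edges between positions of the live part, including the challenge edge, have weight $\mathbf 0$.

\emph{A large age.} The stage ends in one of three ways.
\begin{itemize}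
\item \emph{Interrupt in $\mathsf{reset}(t)$, entered at position $u$.} Some $t'\ne t$ has $m_{t'}\ge1$ during the reset: in the pass by the ledger values above, in a round by Lemma~\ref{lem:ledger}. The $n$-th stay reaches $\rho'$ at position $r=u+2n-1$. So $D^{i_n}_{t'}\ge1$ at the $2n$ positions $u,\dots,r$, and $a^{i_n}_{t'}(r)\ge2n$.
\item \emph{Challenge, with $C_t$ entered at position $u$.} Then $D^{i_n}_t(u)\ge m_t\ge1$, and the self-loop has weight $0$ in dimension $t$. So $D^{i_n}_t\ge1$ at the positions $u,\dots,u+n$, and $a^{i_n}_t(u+n)\ge n+1$.
\item \emph{Restart at $B_y$, at position $r$.} Then $D^{i_n}_y(r)\ge m_y\ge n$, and Lemma~\ref{lem:deficit}(d) with $W=1$ gives $a^{i_n}_y(r)\ge n$. \qedhere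
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:P2}]
By Lemma~\ref{lem:stage} there are infinitely many stages, so $i_n\to\infty$. Given $l$ and $i$, choose $n\ge l$ with $i_n\ge i$. By Lemmas~\ref{lem:stage} and~\ref{lem:deficit}(c), some window opened at a position $\ge i_n$ does not close within $n\ge l$ steps. By \eqref{eq:notBW} the play is not in $\mathrm{BW}$.
\end{proof}

Unboundedness of the run enters only through the indices $h(K)$, which guarantee that every honest round ends with an overflow; the bound $W=1$ enters only in the case of a restart.

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Let $G_M=G_{R_M}$ with $R_M$ from Lemma~\ref{lem:program}. If $M$ halts, the run of $R_M$ is bounded and Proposition~\ref{prop:P1} gives (a); otherwise it is unbounded and Proposition~\ref{prop:P2} gives (b). The statements in parentheses follow from the inclusions between the objectives. Hence $\mathcal P_1$ wins $\mathrm{BW}$ from $\iota$ in $G_M$ if and only if $M$ halts, which is undecidable \cite{Minsky}. For $k>3$ add dimensions in which all weights are $0$; their windows close in one step, so none of the objectives changes.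
\end{proof}

\section{From bounded windows to fixed windows}\label{sec:re}

In this section $G$ is an arbitrary game. We use two standard facts about games on graphs, where an \emph{arena} is a graph whose vertices are split between the players and all have a successor.
\begin{itemize}
\item[(G1)] On a finite arena with a set $F$ of vertices, consider the \emph{safety} objective (never visit $F$) and the \emph{co-B\"uchi} objective (visit $F$ only finitely often). From each vertex, either $\mathcal P_1$ wins the objective or $\mathcal P_2$ wins its complement; the winner has a memoryless winning strategy; and the winner can be computed.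
\item[(G2)] On any arena with a set $F$ of vertices, from each vertex either $\mathcal P_2$ can force a visit of $F$ or $\mathcal P_1$ can avoid $F$ forever. Indeed, let $Z\supseteq F$ be the set of vertices from which $\mathcal P_2$ can force a visit. A vertex of $\mathcal P_2$ outside $Z$ has no successor in $Z$, and a vertex of $\mathcal P_1$ outside $Z$ has a successor outside $Z$, so $\mathcal P_1$ can remain outside $Z$.
\end{itemize}

\subsection{Fixed windows are finite games}

\begin{example}\label{ex:debt}
Let $k=1$, with edges $s\to s'$ of weight $-1$ and $s'\to s'$ of weight $0$. The play from $s'$ is in $\mathrm{DFW}(1)$. The play from $s$ is in $\mathrm{FW}(1)$ but in no $\mathrm{DFW}(l)$: its deficit $D^0_1$ stays $1$ and its age tends to infinity.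
\end{example}

So deficits counted from the start do not capture $\mathrm{FW}(l)$: a debt that is overdue must be recorded as a failure and then forgiven. Fix $l$. The \emph{tracker} keeps for each $t$ a pair $(\delta_t,\alpha_t)$, initially $(0,0)$. Along an edge $e$ it sets $\delta_t:=\max(0,\delta_t-w_t(e))$ and $\alpha_t:=\alpha_t+1$. If now $\delta_t=0$, it sets $\alpha_t:=0$. Otherwise, if $\alpha_t=l$, it emits a \emph{mark} and sets $\delta_t:=\alpha_t:=0$. At position $r$ the \emph{tracked window} of dimension $t$ is $(t,r-\alpha_t)$.

Let $(t,z)$ be a window that becomes tracked at position $z$, that is, $\delta_t=\alpha_t=0$ at $z$. As long as the sums $w_t[z,r]$ are negative and $r<z+l$, we have $\delta_t=-w_t[z,r]$ and $\alpha_t=r-z$ at position $r$. Hence, if the window closes within $l$ steps, it is tracked until the first $r>z$ with $w_t[z,r]\ge0$, and it causes no mark; otherwise it is tracked until $z+l$ and causes a mark there.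

\begin{lemma}\label{lem:tracker}
A play is in $\mathrm{FW}(l)$ if and only if finitely many marks are emitted, and in $\mathrm{DFW}(l)$ if and only if no mark is emitted. For each of these two objectives and each state $s_0$, either $\mathcal P_1$ wins the objective or $\mathcal P_2$ wins its complement from $s_0$; the winner has a finite-memory winning strategy and can be computed from $G$, $s_0$ and $l$.
\end{lemma}

\begin{proof}
Let $\pi(i,\infty)\in\mathrm{DFW}(l)$. Windows opened at positions $\ge i$ close within $l$ steps and cause no mark. Finitely many windows are opened before $i$, each causes at most one mark, and there are none if $i=0$. Conversely, suppose that no mark is emitted at positions $>i$, and let $j\ge i$. The window $(t,z)$ tracked at position $j$ has $z\le j$ and stops being tracked at some position $r$ with $j<r\le z+l\le j+l$. There is no mark at $r$, so $w_t[z,r]\ge0$. Moreover $z=j$ or $w_t[z,j]<0$. In both cases $w_t[j,r]=w_t[z,r]-w_t[z,j]\ge0$, so $(t,j)$ closes within $l$ steps. Thus $\pi(i,\infty)\in\mathrm{DFW}(l)$.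

After each update $\alpha_t<l$ and $\delta_t\le lW$, so the tracker, together with a bit that records whether the last edge emitted a mark, takes finitely many values. The product of $G$ with the tracker is a finite arena, on which $\mathrm{FW}(l)$ is a co-B\"uchi objective and $\mathrm{DFW}(l)$ a safety objective. The tracker value is determined by the history, so strategies in $G$ and in the product correspond to each other, and a memoryless strategy in the product is a strategy in $G$ whose memory is the tracker. Now apply (G1).
\end{proof}

\subsection{The objective $\mathrm{BW}$}

One direction of Theorem~\ref{thm:re} is trivial, since $\mathrm{FW}(l)\subseteq\mathrm{BW}$ and $\mathrm{DFW}(l)\subseteq\mathrm{DBW}$. For the other, suppose that $\mathcal P_1$ wins no $\mathrm{FW}(l)$. Then $\mathcal P_2$ has a spoiling strategy for each $l$, and he has to combine them into one. The danger is that, while spoiling $l$, he enters a state from which $\mathcal P_1$ wins for a larger bound. Finiteness of $S$ excludes this once $l$ is large.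

\begin{lemma}\label{lem:BW}
If $\mathcal P_1$ wins no $\mathrm{FW}(l)$ from $s_0$, then $\mathcal P_2$ wins the complement of $\mathrm{BW}$ from $s_0$.
\end{lemma}

\begin{proof}
Let $U_l\subseteq S$ be the set of states from which $\mathcal P_1$ wins $\mathrm{FW}(l)$. These sets increase with $l$ and $S$ is finite, so there are $U$ and $l^*$ with $U_l=U$ for all $l\ge l^*$; by assumption $s_0\notin U$. For $l\ge l^*$ and $s\notin U$, Lemma~\ref{lem:tracker} provides a strategy $\sigma_{l,s}$ of $\mathcal P_2$ that wins the complement of $\mathrm{FW}(l)$ from $s$.

A play from $s$ consistent with $\sigma_{l,s}$ never visits $U$. Otherwise, from the first such visit on, let $\mathcal P_1$ follow a strategy that wins $\mathrm{FW}(l)$ from the current state, while $\mathcal P_2$ keeps following $\sigma_{l,s}$. The resulting play is consistent with $\sigma_{l,s}$ and has a suffix in $\mathrm{FW}(l)$, so it is in $\mathrm{FW}(l)$ by prefix-independence, a contradiction.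

$\mathcal P_2$ plays in phases $l=l^*,l^*+1,\dots$. If phase $l$ starts at a state $s\notin U$, he follows $\sigma_{l,s}$, with the history counted from the start of the phase, until some window opened in this phase has failed to close within $l$ steps. This happens after finitely many steps, and at least one: otherwise the play from the start of the phase would be consistent with $\sigma_{l,s}$ and belong to $\mathrm{DFW}(l)\subseteq\mathrm{FW}(l)$. The phase ends at a state outside $U$, so the next phase can start. The right-hand side of \eqref{eq:notBW} holds for the resulting play.
\end{proof}

\subsection{The objective $\mathrm{DBW}$}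

The argument above breaks down for $\mathrm{DFW}(l)$, which is not prefix-independent: in Example~\ref{ex:debt}, $\mathcal P_2$ wins from $s$ by moving to a state from which $\mathcal P_1$ wins $\mathrm{DFW}(1)$. The debts of the past must be part of the position. This makes the arena infinite, so the winning regions need not stabilize; what replaces stabilization is that only finitely many positions have all ages below a given bound.

\begin{lemma}\label{lem:DBW}
If $\mathcal P_1$ wins no $\mathrm{DFW}(l)$ from $s_0$, then $\mathcal P_2$ wins the complement of $\mathrm{DBW}$ from $s_0$.
\end{lemma}

\begin{proof}
A \emph{configuration} is a tuple $c=(s,(d_t,a_t)_{t=1}^k)$ with $s\in S$ and integers $0\le d_t\le a_tW$, $a_t\ge0$, owned by the owner of $s$. Each edge $e=(s,s')$ gives a successor $(s',(d'_t,a'_t)_t)$ with $d'_t=\max(0,d_t-w_t(e))$, and $a'_t=0$ if $d'_t=0$, $a'_t=a_t+1$ otherwise. In the latter case $d'_t\le d_t+W\le a'_tW$, so successors are configurations. Plays of $G$ from $s_0$ correspond to plays from the configuration $c_0$ with state $s_0$ and all $d_t=a_t=0$, and along them $d_t=D^0_t$ and $a_t=a^0_t$. Let $A_l$ be the set of configurations from which $\mathcal P_1$ can keep all ages $<l$ forever, including at the start. The sets $A_l$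 increase with $l$. Let $A=\bigcup_lA_l$ and let $V$ be its complement. By Lemma~\ref{lem:deficit}(e) and the assumption, $c_0\in V$.

Let $c\in V$. If $c$ belongs to $\mathcal P_2$, it has a successor in $V$: otherwise its finitely many successors lie in one $A_L$, we may take $L$ larger than all ages in $c$, and then $c\in A_L$. If $c$ belongs to $\mathcal P_1$, all its successors are in $V$: if one of them were in $A_L$, again with $L$ larger than all ages in $c$, then $c\in A_L$. So $V$, with the edges inside $V$, is an arena in which only $\mathcal P_2$ has lost moves.

\emph{Claim: for every $c\in V$ and every $l$, $\mathcal P_2$ can force from $c$, in the arena $V$, a visit of a configuration with some age $\ge l$.} Otherwise, by (G2), $\mathcal P_1$ has a strategy $\tau$ in the arena $V$ that keeps all ages $<l$ from $c$. Because $d_t\le a_tW$, finitely many configurations have all ages $<l$, and each has finitely many successors. So all those successors that lie in $A$ lie in one $A_L$. In the full arena let $\mathcal P_1$ follow $\tau$ as long as the play remains in $V$. If $\mathcal P_2$ leaves $V$, he does so from a configuration with all ages $<l$, hence into $A_L$, and from there $\mathcal P_1$ keeps all ages $<L$. This shows $c\in A_{\max(l,L)}$,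 contradicting $c\in V$.

A strategy of $\mathcal P_2$ in the arena $V$ can be used in the full arena, since $\mathcal P_1$ cannot leave $V$. Starting from $c_0$, he plays in phases: if the largest age at the start of a phase is $a$, he uses the claim with $l=a+1$, and the phase ends when an age $\ge a+1$ is reached. Each phase is finite, takes at least one step and ends in $V$, and the ages are unbounded along the play. By Lemma~\ref{lem:deficit}(e) the play is in no $\mathrm{DFW}(l)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:re}]
The two equivalences follow from Lemmas~\ref{lem:BW} and~\ref{lem:DBW}, since the two players cannot both win complementary objectives from the same state. The algorithm that decides for $l=1,2,\dots$ whether $\mathcal P_1$ wins $\mathrm{FW}(l)$ (Lemma~\ref{lem:tracker}), and stops at the first positive answer, terminates exactly when she wins $\mathrm{BW}$; with $\mathrm{DFW}(l)$ in place of $\mathrm{FW}(l)$ it terminates exactly when she wins $\mathrm{DBW}$. So both problems are r.e. By Theorem~\ref{thm:undec}, the map $M\mapsto(G_M,\iota)$, padded with zero dimensions if $k>3$, reduces the r.e.-complete halting problem to both.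
\end{proof}

\section{One-player games and the absence of computable bounds}\label{sec:oneplayer}

\begin{proof}[Proof of Proposition~\ref{prop:oneplayer}]
\emph{Case $S_1=\emptyset$.} Let $\mathrm{BW}_t$ be the bounded window objective for dimension $t$ alone. Then $\mathrm{BW}=\bigcap_t\mathrm{BW}_t$: if for each $t$ all windows $(t,j)$ with $j\ge i_t$ close within $l_t$ steps, take the maximum of the $i_t$ and the maximum of the $l_t$. As $\mathcal P_1$ has no choice, she wins $\mathrm{BW}$ if and only if every play from $s_0$ lies in every $\mathrm{BW}_t$, that is, if and only if she wins each of the $k$ one-dimensional games $(S_1,S_2,E,1,w_t)$. These are decidable by the result for $k=1$ from \cite{Windows}.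

\emph{Case $S_2=\emptyset$.} Now $\mathcal P_1$ wins if and only if some play from $s_0$ is in $\mathrm{BW}$. We show that this holds if and only if some nonempty closed walk reachable from $s_0$ has total weight $\ge0$ in every dimension.

Given such a walk, of length $n$, go to it and repeat it forever. From then on any $n$ consecutive edges form a full turn, whose sum is the total weight of the walk, so every window closes within $n$ steps.

Conversely, let $\pi(i,\infty)\in\mathrm{DFW}(l)$. By Lemma~\ref{lem:deficit}(e) and (d), $D^i_t(r)\le lW$ for all $t$ and $r\ge i$. So there are positions $i\le r<r'$ with the same state and the same deficit vector. Restricting the maximum in Lemma~\ref{lem:deficit}(a) to $j\le r$ gives $D^i_t(r')\ge D^i_t(r)-w_t[r,r']$, hence $w_t[r,r']\ge0$ for all $t$, and the part of $\pi$ between $r$ and $r'$ is the required walk.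

To decide whether such a walk exists, enumerate the nonempty sets $F\subseteq E$ that form, with their endpoints, a strongly connected graph reachable from $s_0$, and test for each the feasibility of the linear system
\[
\mu_e\ge1\ \ (e\in F),\qquad\sum_{e\in F\text{ into }s}\mu_e=\sum_{e\in F\text{ out of }s}\mu_e\ \ (s\in S),\qquad\sum_{e\in F}\mu_e\,w(e)\ge0 .
\]
The edge multiplicities of a closed walk as above solve the system for the set $F$ of its edges. Conversely, a feasible system with integer coefficients has a rational solution, and multiplying by a common denominator gives an integer solution. The multigraph with $\mu_e$ copies of each $e\in F$ is strongly connected and has equal in-degree and out-degree at every state, so it has an Eulerian circuit, which is a closed walk of total weight $\sum_e\mu_ew(e)\ge0$. Feasibility of linear systems over the rationals is decidable.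
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:nobound}]
Consider the class of games with $k=3$ and weights in $\{-1,0,1\}$, each with an initial state. By Theorem~\ref{thm:undec} the bounded window problem is undecidable on this class.

(a) If there were no such game, then on this class $\mathcal P_1$ would win $\mathrm{BW}$ if and only if she wins $\mathrm{FW}(f(|G|))$, which is decidable by Lemma~\ref{lem:tracker}.

(b) If $\mathcal P_1$ wins $\mathrm{BW}$, she wins some $\mathrm{FW}(l)$ by Theorem~\ref{thm:re}, hence with finite memory by Lemma~\ref{lem:tracker}, and the same strategy wins $\mathrm{BW}$. So if there were no game as in (b), then on this class she would win $\mathrm{BW}$ if and only if one of the finitely many strategies with memory set $\Gamma=\{1,\dots,m\}$, $m\le f(|G|)$, wins it. For such a strategy form the game with states $S\times\Gamma$, all owned by $\mathcal P_2$, and with an edge of weight $w(s,s')$ from $(s,\gamma)$ to $(s',\gamma')$ whenever $(s,s')\in E$, the element $\gamma'$ is the update of $\gamma$ along $(s,s')$, and, if $s\in S_1$, the state $s'$ is the successor selected at $(\gamma,s)$. Its plays from the initial pair correspond to the plays of $G$ consistent with the strategy and have the same weights. So the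 strategy wins $\mathrm{BW}$ if and only if $\mathcal P_1$ wins $\mathrm{BW}$ in this product game, which is decidable by Proposition~\ref{prop:oneplayer}. The bounded window problem would thus be decidable on the class, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Windows}
\emph{Looking at Mean-Payoff and Total-Payoff through Windows},
\texttt{https://math.umons.ac.be/\allowbreak perso/\allowbreak Randour.Mickael/\allowbreak slides/\allowbreak HIGHLIGHTS2013.pdf}.

\bibitem{Minsky}
Minsky, 1967.

\end{thebibliography}
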